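# A convex function whose gradient is orthogonal to the direction of its own Cantor variation

## BV fields, Cantor parts and tangential sets

Throughout, $\Omega\subset\mathbf R^d$ is open, $\mathcal L^d$ is Lebesgue measure, and we write $|E|$ for the Lebesgue measure of a set $E$ on the line. The letters [AFP] stand for Ambrosio–Fusco–Pallara, *Functions of Bounded Variation and Free Discontinuity Problems*.

**Definition 1 (the Cantor part).** Let $B\in BV_{\rm loc}(\Omega;\mathbf R^d)$. Split the matrix-valued measure $DB$ into its absolutely continuous part $D^aB$ and its singular part $D^sB$ with respect to $\mathcal L^d$. Let $S_B$ be the set of points where $B$ has no approximate limit; outside $S_B$ the approximate limit is denoted $\tilde B$. The Cantor part is $D^cB=D^sB\llcorner(\Omega\setminus S_B)$, and the rest of $D^sB$ is the jump part $D^jB$. Thus $D^cB$ is the restriction of $DB$ to a Borel set that is $\mathcal L^d$-null. If $B$ is continuous, then $S_B=\emptyset$, $\tilde B=B$, $D^jB=0$ and $D^cB=D^sB$.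 The Cantor part of the divergence is $D^c\cdot B=\operatorname{tr}(D^cB)$.

*Example.* Let $c$ be the Cantor–Vitali function on $(0,1)$ and $\mu=Dc$. Then $c$ is continuous and $\mu$ lives on the null Cantor set, so $Dc=D^cc=\mu$. For $B(x_1,x_2)=(c(x_1),0)$ on $(0,1)^2$ the only nonzero entry of $DB$ is $D_1B_1=\mu\times\mathcal L^1$, and $D^c\cdot B=\mu\times\mathcal L^1$.

**Fact 1 (Alberti's rank-one theorem).** There are Borel unit vector fields $\xi,\eta$ with
$$D^cB=\xi\otimes\eta\,|D^cB|,\qquad\text{i.e. } D^c_jB_i=\xi_i\eta_j\,|D^cB|. \tag{1}$$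
Hence $D^c\cdot B=(\xi\cdot\eta)|D^cB|$.

The vector $\eta$ is the direction *in which* $B$ varies, and $\xi$ is the direction *of* the variation. In the example, $\xi=\eta=e_1$.

**Definition 2 (tangential set).** The tangential set of $B$ is $\{x:\tilde B(x)\cdot\eta(x)=0\}$, defined up to $|D^cB|$-negligible sets ($\tilde B$ exists $|D^cB|$-a.e.). There $B$ is orthogonal to the direction in which it has its Cantor variation.

*Examples.* (a) Let $B=(c(x_1)-\tfrac12,0)$. Then $\eta=e_1$ and the tangential set is $\{c(x_1)=\frac12\}=[\frac13,\frac23]\times(0,1)$. It is large, but $\mu([\frac13,\frac23])=0$, so $|D^cB|$ does not charge it. (b) Let $B=(0,c(x_1))$. Here $\xi=e_2$, $\eta=e_1$ and $B\cdot\eta=0$ everywhere, so all of $D^cB$ sits on the tangential set. But $\xi\cdot\eta=0$, so $D^c\cdot B=0$.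

So tangency by itself is cheap. The issue is to have it together with $\xi\cdot\eta\neq0$. For gradients of semiconvex functions this second condition is automatic, as we now see.

**Definition 3 (the one-sided condition).** Let $\alpha\in W^{1,\infty}_{\rm loc}(\Omega)$ with $\nabla\alpha\in BV_{\rm loc}(\Omega)$, and set $B=\nabla\alpha$. For $\lambda\in\mathbf R$ the condition is
$$\langle B(y)-B(x),\,y-x\rangle\ \ge\ \lambda|x-y|^2\qquad\forall x,y\in\Omega, \tag{2}$$
where $B$ is understood through its pointwise representative: (2) is required at all points where $\alpha$ is differentiable.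

*Examples.* $\alpha=\frac\lambda2|x|^2$ gives equality in (2). If $C'=c$, then $\alpha(x)=C(x_1)$ satisfies (2) with $\lambda=0$, because $c$ is nondecreasing.

**Fact 2 (convex functions).** A finite convex function on an open convex set is locally Lipschitz, its gradient is in $BV_{\rm loc}$ (Evans–Gariepy, *Measure Theory and Fine Properties of Functions*, Sect. 6.3), and its distributional Hessian is a symmetric, nonnegative matrix-valued measure.

**Lemma 1.** Let $\alpha-\frac\lambda2|x|^2$ be convex on an open convex set. Then $\alpha\in W^{1,\infty}_{\rm loc}$, $B=\nabla\alpha\in BV_{\rm loc}$, (2) holds, and $|D^cB|$-a.e. $\xi=\eta$, so that $D^c\cdot B=|D^cB|$.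

*Proof.* Put $g=\alpha-\frac\lambda2|x|^2$. Regularity is Fact 2. At differentiability points $x,y$ add $g(y)\ge g(x)+\nabla g(x)\cdot(y-x)$ and $g(x)\ge g(y)+\nabla g(y)\cdot(x-y)$. This gives $\langle\nabla g(y)-\nabla g(x),y-x\rangle\ge0$, which is (2). Next, $DB=D^2g+\lambda I\mathcal L^d$. The measure $D^cB$ is the restriction of $DB$ to an $\mathcal L^d$-null Borel set, where the term $\lambda I\mathcal L^d$ contributes nothing. So $D^cB$ is a restriction of $D^2g$, hence symmetric and nonnegative, and so is $\xi\otimes\eta$ at $|D^cB|$-a.e. point. A symmetric $\xi\otimes\eta$ with unit vectors has $\xi=\pm\eta$. Testing nonnegativity with $\xi$ gives $\xi\cdot\eta\ge0$, so $\xi=\eta$. $\square$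

We use five more textbook facts.

**Fact 3** [AFP, Prop. 3.92(c)]. If $u\in BV_{\rm loc}(\Omega)$ is scalar and $N\subset\mathbf R$ has $|N|=0$, then $D^cu$ vanishes on $\tilde u^{-1}(N)$.

**Fact 4 (chain rule)** [AFP, Thm 3.96]. Let $u$ be a $BV$ map into $\mathbf R^m$ on a ball and let $h\in C^1(\mathbf R^m)$ be Lipschitz. Then $h(u)\in BV$ and $D^c(h(u))=\nabla h(\tilde u)\,D^cu=\sum_i\partial_ih(\tilde u)D^cu_i$. If $u$ takes values in a compact subset of an open set where $h$ is $C^1$, cut $h$ off outside that compact set first.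

**Fact 5 (lines).** A continuous function in $W^{1,1}_{\rm loc}$ of a planar open set is locally absolutely continuous on almost every horizontal slice. Absolutely continuous functions map null sets to null sets.

**Fact 6.** If $X$ is Lipschitz and nondecreasing on an interval with bounded density $f=X'\ge 0$, then $|X(E)|\le\int_Ef$ for every Borel $E$. Indeed $|X(U)|\le\int_Uf$ for relatively open $U$, and one takes open $U\supset E$ with $|U\setminus E|\to0$.

**Fact 7.** Every closed $L\subset\mathbf R$ is the zero set of some $\gamma\in C^\infty(\mathbf R)$, $\gamma\ge0$: add up bumps, each positive exactly on one component of $\mathbf R\setminus L$, with coefficients so small that all derivatives converge uniformly.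

## Does $|D^c\cdot B|$ charge the tangential set?

The following problem comes from "The Chain Rule for the Divergence of BV-like Vector Fields". Let $B=\nabla\alpha$ be as in Definition 3 and satisfy (2) for some $\lambda\in\mathbf R$. Is it true that
$$|D^c\cdot B|\big(\{x:\tilde B(x)\cdot\eta(x)=0\}\big)=0\,? \tag{3}$$
In words: can the gradient of a semiconvex function be orthogonal to the direction of its own Cantor variation, on a set seen by that variation? The answer is that (3) holds under these hypotheses exactly when $d=1$.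

**Theorem.**

**(A)** If $d=1$ and $B\in BV_{\rm loc}(\Omega)$, then $|D^cB|(\{\tilde B\,\eta=0\})=0$.

**(B)** Let $d\ge2$, let $\Omega\subset\mathbf R^d$ be open and nonempty, and let $\lambda\in\mathbf R$. There is $\alpha:\mathbf R^d\to\mathbf R$ with $\alpha-\frac\lambda2|x|^2$ convex (hence $\alpha\in W^{1,\infty}_{\rm loc}$, $B=\nabla\alpha\in BV_{\rm loc}$, and (2) holds) and a nonempty open convex $H\subset\Omega$ such that $\alpha\in C^1(H)$, $D^cB\llcorner H\ne0$, $D^c\cdot B=|D^cB|$, and
$$\tilde B\cdot\eta=0\qquad|D^cB|\text{-a.e. in }H.$$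
In particular $|D^c\cdot B|(\{\tilde B\cdot\eta=0\})\ge|D^cB|(H)>0$.

So in (B) the whole Cantor part in $H$ is tangential, and $\lambda$ may be as large as we like.

## Fields driven by one variable

**Proof of (A).** In dimension one $\eta=\pm1$, so the tangential set is $\tilde B^{-1}(\{0\})$. By Fact 3 with $N=\{0\}$, $D^cB$ vanishes on it. $\square$

When $B$ is continuous and nondecreasing this is visible by hand: $B^{-1}(0)$ is empty, a point or an interval on which $B$ is constant, and $DB$, which has no atoms, does not charge it.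

Now try to build a counterexample in the plane from a one-dimensional one. With $\alpha=g(x_1)+kx_2$, $g'$ continuous and in $BV_{\rm loc}$, we get $B=(g'(x_1),k)$, $\eta=\pm e_1$, and $B\cdot\eta=\pm g'(x_1)$. The tangential set is $\{g'(x_1)=0\}$, and (A) says that $D^cB=e_1\otimes e_1\,D^cg'\times\mathcal L^1$ does not charge it. Radial functions $\alpha=g(|x|)$, away from the origin, do no better. There $B=g'(|x|)e$ with $e=x/|x|$. In polar coordinates the Cantor part of $g'(|x|)$ is $e$ times a product of $D^cg'$ (weighted by $r^{d-1}$) with surface measure. So $\eta=\pm e$, $B\cdot\eta=\pm g'(|x|)$, and (A) applies again.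

In these examples $B\cdot\eta$ is, up to sign, the very quantity that has the Cantor variation. The next lemma says what must be arranged instead.

**Lemma 2.** Let $B$ be a continuous $BV_{\rm loc}$ field with $D^cB=\eta\otimes\eta\,|D^cB|$. Then $D^c(\frac12|B|^2)=(B\cdot\eta)\,\eta\,|D^cB|$. So $D^cB$ is concentrated on the tangential set if and only if $D^c(|B|^2)=0$.

*Proof.* On a ball compactly contained in the domain $B$ is bounded, so Fact 4 applies to $h(v)=\frac12|v|^2$: the $j$-th component of $D^c(\frac12|B|^2)$ is $\sum_iB_iD^c_jB_i=\sum_iB_i\eta_i\eta_j|D^cB|$. $\square$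

We are looking for a convex $\varphi$ whose gradient has a Cantor part although $|\nabla\varphi|^2$ has none.

## The partial Legendre transform and the equation $s^2+\psi_t^2=4+t$

A good way to make Cantor parts is to invert a function whose derivative vanishes on a fat set.

*Example (one variable).* Let $K\subset[-1,1]$ be compact with empty interior and $|K|>0$, and let $X(s)=|[-1,s]\setminus K|$. Then $X$ is 1-Lipschitz and strictly increasing, with density $1_{[-1,1]\setminus K}$, and $|X(K)|=0$ by Fact 6. Its inverse $p$ is continuous and increasing and maps the null set $X(K)$ onto $K$. If $D^cp$ were zero, $p$ would be locally absolutely continuous and $K\cap(-1,1)$ would be null. So $D^cp\ne0$. With $\psi'=X$, $p$ is the derivative of the convex function $\varphi(x)=\max_s(sx-\psi(s))$.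

In the plane, with coordinates $(x,t)$, do this in the first variable only. Take $\psi(s,t)$ convex in $s$ and concave in $t$, and set
$$\varphi(x,t)=\max_s\,(sx-\psi(s,t)).$$
Suppose for a moment that $\psi$ is smooth and $\psi_{ss}>0$. The maximum is at $s=p(x,t)$ where $x=\psi_s(p,t)$, and $\nabla\varphi=(p,-\psi_t(p,t))$. Differentiating $x=\psi_s(p,t)$ gives $p_x=1/\psi_{ss}$ and $p_t=-\psi_{st}/\psi_{ss}$, hence
$$D^2\varphi=\frac1{\psi_{ss}}\begin{pmatrix}1\\-\psi_{st}\end{pmatrix}\otimes\begin{pmatrix}1\\-\psi_{st}\end{pmatrix}+\begin{pmatrix}0&0\\0&-\psi_{tt}\end{pmatrix}. \tag{4}$$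
This formula guides the construction. A Cantor part should come from a fat set where $\psi_{ss}=0$, its direction is $\eta\parallel(1,-\psi_{st})$, and uniform concavity in $t$ controls the second term. The condition $\nabla\varphi\cdot\eta=0$ reads
$$s+\psi_t\psi_{st}=\tfrac12\,\partial_s\big(s^2+\psi_t^2\big)=0. \tag{5}$$
So $|\nabla\varphi|^2=s^2+\psi_t^2$ should depend on $t$ only, as Lemma 2 suggests. Take $s^2+\psi_t^2=4+t$ and
$$\psi_t=-Q,\qquad Q(s,t)=\sqrt{4+t-s^2}.$$
The right side $4+t$ increases in $t$, so $\psi_{tt}=-Q_t=-\frac1{2Q}<0$, as desired.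

**Where the direct attempt stops.** The obvious plan is to ask for $\psi_t=-Q$ for all $t$ in an interval, with $\psi_{ss}=0$ on a fat set $K$ of values $s$. This is impossible. Since $Q_{ss}=-(4+t)/Q^3$, integrating $\psi_t=-Q$ from $t_0$ to $t_1>t_0$ gives
$$\psi_{ss}(s,t_1)-\psi_{ss}(s,t_0)=\int_{t_0}^{t_1}\frac{4+u}{Q(s,u)^3}\,du>0 .$$
This holds for a.e. $s$ as soon as $\psi_s(\cdot,t_0)$ and $\psi_s(\cdot,t_1)$ are Lipschitz. So $\psi_{ss}$ cannot vanish at both times on a set $K$ of positive measure. Tangency forces $\psi_{ss}$ to grow in time; the Cantor part wants it to stay at $0$.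

**Frozen clocks.** First, require $\psi_t=-Q$ only for $t$ in a fat Cantor set $L$. Write $\rho(s,t)=\int_0^t(4+u)Q^{-3}du$ for the unwanted growth. It must be removed from $K$ at all times of $L$ without changing $\psi_t$ at those times. If $\tau$ is a smooth "clock" with $\tau'=0$ on $L$, then $\rho(s,\tau(t))$ has zero $t$-derivative on $L$, so removing it does no harm to $\psi_t$ there. One clock is not enough: to remove all of $\rho(s,t)$ we would need $\tau(t)=t$ on $L$, and a $C^1$ function with $\tau(t)=t$ on $L$ has $\tau'=1$ at every accumulation point of $L$. So use infinitely many clocks $0=\tau_0\le\tau_1\le\dots$ with $\tau_n\uparrow t$, each frozen on $L$, and telescope: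
$$\rho(s,t)=\sum_{n\ge1}r_n(s,t),\qquad r_n(s,t)=\rho(s,\tau_n(t))-\rho(s,\tau_{n-1}(t)). \tag{6}$$

Second, do not discard $r_n$: move it off $K$. Concentrate it on a union $V_n$ of very short intervals, spread with period $\ell_n$, by subtracting $\beta_nr_n$ from the density, where $\beta_n=1$ off $V_n$ and $\beta_n$ has mean zero over each period. Moving mass by at most $\ell_n$ changes $\psi,\psi_s,\psi_t,\psi_{st},\psi_{tt}$ by $O(\ell_n)$. The constant involves derivatives of $\tau_n$, which may be huge, but $\ell_n$ is chosen *after* $\tau_n$. The density stays nonnegative, since $\rho-\sum\beta_nr_n$ becomes $\sum_n\theta_n^{-1}1_{V_n}r_n$, where $\theta_n$ is the proportion of $V_n$. Two requirements compete: $\sum\theta_n$ must be small, so that $K$ is fat, and $\sum\theta_n^{-1}r_n$ must be bounded. As $r_n\lesssim2^{-n}$, the choice $\theta_n\sim(2/3)^n$ meets both.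

The argument below also needs $|L|>0$, because it detects the Cantor part on slices at almost every time. And since tangency is arranged only on $L$, a small extra convexity $\frac12\gamma(t)s^2$, with $\gamma>0$ exactly off $L$, will rule out Cantor parts at other times.

## Construction of $\psi$

All functions below are defined for $(s,t)\in[-1,1]\times[0,1]$. Sup norms of functions of $t$ are over $[0,1]$.

**Step 1: the unperturbed function.** *We record the quantitative properties of $Q$ and $\rho$.* Since $3\le4+t-s^2\le5$, we have $\sqrt3\le Q\le\sqrt5$. Further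
$$Q_s=-\frac sQ,\qquad Q_t=\frac1{2Q}\ge\frac1{2\sqrt5}>\frac15,\qquad Q_{ss}=-\frac1Q-\frac{s^2}{Q^3}=-\frac{4+t}{Q^3}.$$
Let
$$\psi^0(s,t)=-\int_0^tQ(s,u)\,du,\qquad\rho:=\psi^0_{ss}=\int_0^t\frac{4+u}{Q(s,u)^3}\,du .$$
Then $\psi^0_t=-Q$, $\psi^0_{st}=s/Q$ and $\psi^0_{tt}=-Q_t\le-\frac15$. The function $\rho$ is smooth, $\rho(s,0)=0$, and $0<\rho_t=(4+t)/Q^3\le5/3^{3/2}<1$. Let $C_0$ bound $|\partial_t^j\partial_s^i\rho|$ for $j\le2$, $i\le1$.

**Step 2: the times $L$ and the clocks $\tau_n$.** *We build a fat set $L$ and smooth functions $\tau_n\uparrow t$ with $\tau_n'=0$ on $L$, which never reach $t$ on $L$.* For $n\ge0$ let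
$$\delta_n=2^{-2n-4},\qquad U_n=\bigcup_{k=0}^{2^n}(k2^{-n}-\delta_n,\,k2^{-n}+\delta_n),\qquad L=[0,1]\setminus\bigcup_{n\ge0}U_n .$$
The set $L$ is compact and contains no dyadic number $k2^{-n}$; in particular $L\subset(0,1)$. Since $|U_n\cap[0,1]|\le2^n\cdot2\delta_n=2^{-n-3}$, we get $|L|\ge1-\sum_n2^{-n-3}=\frac34$.

Let $\chi\in C^\infty(\mathbf R;[0,1])$ be nondecreasing with $\chi=0$ on $(-\infty,0]$ and $\chi=1$ on $[1,\infty)$. Put
$$\tau_n(t)=2^{-n}\sum_{k=1}^{2^n}\chi\Big(\frac{t-k2^{-n}}{\delta_n}\Big),\qquad t\in[0,1].$$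
This is a smoothed staircase which climbs by $2^{-n}$ just after each $k2^{-n}$.

*(a) $\tau_0=0$ on $[0,1]$, and $t-2^{1-n}\le\tau_n(t)\le t$.* For $n=0$ the only term is $\chi((t-1)/\delta_0)=0$. In general let $k_0=\lfloor2^nt\rfloor$. Terms with $k>k_0$ have $t-k2^{-n}<0$ and vanish, so $\tau_n(t)\le2^{-n}k_0\le t$. Terms with $k\le k_0-1$ have $t-k2^{-n}\ge2^{-n}\ge\delta_n$ and equal $1$, so $\tau_n(t)\ge2^{-n}(k_0-1)\ge t-2\cdot2^{-n}$ (trivially if $k_0=0$).

*(b) $\tau_{n-1}\le\tau_n$.* Compare the term $2^{1-n}\chi((t-j2^{1-n})/\delta_{n-1})$ of $\tau_{n-1}$ with the sum of the terms $k=2j-1$ and $k=2j$ of $\tau_n$. If $t\le j2^{1-n}$ the former is $0$. If $t>j2^{1-n}$, then $t-(2j-1)2^{-n}>2^{-n}\ge\delta_n$, so the term $k=2j-1$ equals $2^{-n}$. The term $k=2j$ is $2^{-n}\chi((t-j2^{1-n})/\delta_n)\ge2^{-n}\chi((t-j2^{1-n})/\delta_{n-1})$, because $\delta_n\le\delta_{n-1}$. As $\chi\le1$, the two terms add up to at least $2\cdot2^{-n}\chi((t-j2^{1-n})/\delta_{n-1})$. Sum over $j=1,\dots,2^{n-1}$.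

*(c) If $t\in L$, then $\tau_n'(t)=0$ for all $n$, and $\tau_n(t)>\tau_{n-1}(t)$ for infinitely many $n$.* For $t\in L$ all $|t-k2^{-n}|\ge\delta_n$, so every argument of $\chi$ lies in $(-\infty,-1]\cup[1,\infty)$, where $\chi'=0$ and $\chi\in\{0,1\}$. Hence $\tau_n'(t)=0$ and $\tau_n(t)\in2^{-n}\mathbf Z$. As $t$ is not dyadic, $\tau_n(t)<t$. By (a), (b), $\tau_n(t)\uparrow t$. A nondecreasing sequence that never equals its limit increases strictly infinitely often.

**Step 3: the set $K$, the oscillating functions $\beta_n$, and $\gamma$.** *We fix the fat set where $\psi_{ss}$ will vanish and the device that moves mass off it.* Let $\theta_n=\frac18(\frac23)^n$, $n\ge1$, so $\sum_n\theta_n=\frac14$. For integers $N_n$, chosen in Step 4, divide $[-1,1]$ into $N_n$ intervals of length $\ell_n=2/N_n$. Let $V_n$ be the union of their concentric open subintervals of length $\theta_n\ell_n$. Put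
$$K=[-1,1]\setminus\bigcup_{n\ge1}V_n,\qquad\beta_n=1-\theta_n^{-1}1_{V_n},\qquad b_n(s)=\int_{-1}^s\beta_n .$$
Since $|V_n|=2\theta_n$, $|K|\ge2-2\sum\theta_n=\frac32$. Clearly $|\beta_n|\le\theta_n^{-1}$. On each interval of the $n$-th division $\beta_n$ has integral $\ell_n-\theta_n^{-1}\theta_n\ell_n=0$, so $b_n$ vanishes at all division points. If $s$ lies in a division interval with left endpoint $e$, then $b_n(s)=|[e,s]|-\theta_n^{-1}|V_n\cap[e,s]|$ is a difference of two numbers in $[0,\ell_n]$. Hence $|b_n|\le\ell_n$.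

By Fact 7, after multiplication by a small constant, there is $\gamma\in C^\infty(\mathbf R)$, $\gamma\ge0$, with $\{\gamma=0\}=L$ and $\gamma,|\gamma'|,|\gamma''|\le\frac1{100}$ on $[0,1]$. Since $\gamma$ is minimal on $L$, $\gamma'=0$ on $L$.

**Step 4: the definition of $\psi$.** *We add the corrections, and choose $\ell_n$ so small that all needed derivatives converge.* Let
$$W_n(s,u)=\int_{-1}^s(s-r)\,\rho(r,u)\,\beta_n(r)\,dr .$$
Then $\partial_sW_n=\int_{-1}^s\rho\beta_n\,dr$, and integration by parts gives, for $j=0,1,2$,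
$$\partial_u^j\partial_sW_n=\partial_u^j\rho(s,u)\,b_n(s)-\int_{-1}^s\partial_s\partial_u^j\rho(r,u)\;b_n(r)\,dr .$$
Hence $|\partial_u^j\partial_sW_n|\le C_0\ell_n+2C_0\ell_n=3C_0\ell_n$. Integrating in $s$ from $-1$, where $W_n=0$, gives $|\partial_u^jW_n|\le6C_0\ell_n$. All these functions are continuous. Let
$$\Psi_n(s,t)=W_n(s,\tau_n(t))-W_n(s,\tau_{n-1}(t)),\qquad\Lambda_n=2+\sum_{m=n-1,n}\big(\|\tau_m'\|_\infty+\|\tau_m'\|_\infty^2+\|\tau_m''\|_\infty\big).$$
By the chain rule, $\Psi_{n,t}$ and $\Psi_{n,st}$ are differences of terms $\partial_uW_n\,\tau_m'$ and $\partial_u\partial_sW_n\,\tau_m'$, and $\Psi_{n,tt}$ is a difference of terms $\partial_u^2W_n\,(\tau_m')^2+\partial_uW_n\,\tau_m''$. So $\Psi_n,\Psi_{n,s},\Psi_{n,t},\Psi_{n,st},\Psi_{n,tt}$ are continuous and bounded by $6C_0\ell_n\Lambda_n$. The number $\Lambda_n$ does not depend on $N_n$. Choose $N_n$ so large that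
$$6C_0\ell_n\Lambda_n\le\frac{2^{-n}}{100}\qquad\text{and}\qquad\ell_n\le2^{-n},$$
and define
$$\psi=\psi^0-\sum_{n\ge1}\Psi_n+\tfrac12\gamma(t)s^2. \tag{7}$$
By uniform convergence $\psi\in C^1$, $\psi_t\in C^1$ and $\psi_{ts}=\psi_{st}$.

**Step 5: five properties of $\psi$.** *These are all that the rest of the proof uses.* Put $X=\psi_s$, a continuous function.

*(i) $\psi_{tt}\le-\frac1{10}$ and $|\psi_{st}|\le1$.* Indeed $\psi_{tt}\le-\frac15+\frac1{100}+\frac1{100}$ and $|\psi_{st}|\le\frac1{\sqrt3}+\frac1{100}+\frac1{100}$, because each series is bounded by $\sum_n2^{-n}/100=\frac1{100}$.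

*(ii) If $t\in L$ then, for all $s$,*
$$\psi_t=-Q(s,t),\qquad\psi_{st}=\frac s{Q(s,t)} . \tag{8}$$
For $t\in L$ all $\tau_m'(t)=0$, so $\Psi_{n,t}=\Psi_{n,st}=0$; and $\gamma'(t)=0$.

*(iii) For each $t$, $X(\cdot,t)$ is Lipschitz with density*
$$f(s,t)=\gamma(t)+\sum_{n\ge1}\theta_n^{-1}1_{V_n}(s)\,r_n(s,t),\qquad0\le f\le100, \tag{9}$$
*where $r_n$ is as in (6). In particular $f=0$ on $K\times L$, and $f\ge\gamma(t)>0$ if $t\notin L$.* As $0<\rho_t<1$ and by Step 2(a),(b),
$$0\le r_n\le\tau_n(t)-\tau_{n-1}(t)\le t-\tau_{n-1}(t)\le2^{2-n}.$$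
We have $\Psi_{n,s}(s,t)=\int_{-1}^s\beta_nr_n\,dr$, where $|\beta_nr_n|\le\theta_n^{-1}2^{2-n}=32(\frac34)^n$, with sum $96$ over $n\ge1$. So $\sum_n\Psi_{n,s}$ has density $\sum_n\beta_nr_n$, and $X(\cdot,t)$ has density $\rho-\sum_n\beta_nr_n+\gamma$. Telescoping, $\sum_{n\le N}r_n=\rho(s,\tau_N(t))-\rho(s,0)\to\rho(s,t)$. Inserting $\beta_n=1-\theta_n^{-1}1_{V_n}$ gives (9), with $f\le96+\frac1{100}$.

*(iv) For each $t\in(0,1)$, $X(\cdot,t)$ is strictly increasing.* If $t\notin L$, $f\ge\gamma(t)>0$. Let $t\in L$ and let $I\subset[-1,1]$ be a nondegenerate interval. By Step 2(c) there are infinitely many $n$ with $\tau_n(t)>\tau_{n-1}(t)$, and for these $r_n(\cdot,t)>0$ everywhere because $\rho_t>0$. Choose such an $n$ with $2\ell_n<|I|$. Then $I$ contains a whole division interval, so $|V_n\cap I|>0$ and $\int_If(s,t)\,ds>0$.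

*(v) Let $Z=\bigcup_n\partial V_n$, a countable set. At every $(s,t)$ with $s\notin Z$, $f$ is continuous and $X$ is differentiable with gradient $(f,\psi_{st})$. Moreover $X$ is Lipschitz.* The series (9) converges uniformly, and each term is continuous at $(s,t)$ if $s\notin\partial V_n$. So $f$ is continuous where $s\notin Z$ (and Borel everywhere). Now
$$X(s+h,t+k)-X(s,t)=\int_s^{s+h}f(r,t+k)\,dr+\int_t^{t+k}\psi_{st}(s,u)\,du .$$
If $s\notin Z$, continuity of $f$ and $\psi_{st}$ makes this $f(s,t)h+\psi_{st}(s,t)k+o(|h|+|k|)$. In all cases it is at most $100|h|+|k|$ in absolute value.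

Note how the clash has been avoided. For $s\in K$ formula (9) gives $f(s,t)=\gamma(t)$ for all $t$, which vanishes throughout $L$. The growth demanded by $\psi_t=-Q$ is carried by the sets $V_n$. Each $r_n$ is frozen on $L$, yet $\sum_nr_n=\rho$ grows at the positive rate $\rho_t$ there. This is no contradiction, since (6) converges uniformly but not in $C^1$.

## The convex function $\varphi$ and its gradient

**Step 6: $\varphi$ is convex and $C^1$ on an open set.** *We compute $\nabla\varphi$ without assuming $\psi_{ss}>0$.* Let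
$$\varphi(x,t)=\max_{s\in[-1,1]}\big(sx-\psi(s,t)\big)\quad\text{on }\mathbf R\times(0,1).$$
For fixed $s$, $sx-\psi(s,t)$ is linear in $x$ plus a convex function of $t$, by (i). So $\varphi$ is a finite supremum of convex functions, hence convex. Let
$$O=\{(x,t):0<t<1,\ X(-1,t)<x<X(1,t)\},$$
which is open since $X$ is continuous, and nonempty by (iv). By (iv), for $(x,t)\in O$ there is a unique $p=p(x,t)\in(-1,1)$ with $X(p,t)=x$. For $s\in(-1,1)$, within $O$, $\{p>s\}=\{x>X(s,t)\}$ and $\{p<s\}=\{x<X(s,t)\}$ are open, so $p$ is continuous. The function $s\mapsto sx-\psi(s,t)$ has the decreasing derivative $x-X(s,t)$, so it is maximal at $s=p$. Put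
$$B=(p,q),\qquad q=-\psi_t(p,t)\qquad\text{on }O .$$
Let $z=(x,t)\in O$, $s=p(z)$, and let $z'=(x',t')$ be in the strip. Since $\psi(s,\cdot)$ is concave, $\psi(s,t')\le\psi(s,t)+\psi_t(s,t)(t'-t)$, so
$$\varphi(z')\ge sx'-\psi(s,t')\ge\varphi(z)+s(x'-x)-\psi_t(s,t)(t'-t)=\varphi(z)+B(z)\cdot(z'-z).$$
For $z,z'\in O$ use this twice, with the roles exchanged the second time:
$$0\le\varphi(z')-\varphi(z)-B(z)\cdot(z'-z)\le(B(z')-B(z))\cdot(z'-z).$$
As $B$ is continuous, the right side is $o(|z'-z|)$. So $\varphi\in C^1(O)$ and $\nabla\varphi=B$. By Fact 2, $B\in BV_{\rm loc}(O)\cap C(O)$. Hence $\tilde B=B$ and $D^jB=0$. By Lemma 1, applied to $\varphi$ on the strip with $\lambda=0$,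
$$D^cB=\eta\otimes\eta\,|D^cB|,\qquad D^c\cdot B=|D^cB|\qquad\text{on }O. \tag{10}$$

**Step 7: strong monotonicity.** *We show, with $m_0=\frac1{200}$,*
$$\langle B(z')-B(z),z'-z\rangle\ge m_0|z'-z|^2\qquad\forall z,z'\in O. \tag{11}$$
*This is what will allow large $\lambda$.* Let $z=(x,t)$, $z'=(x',t')$, $s=p(z)$, $s'=p(z')$, $a=s'-s$, $b=t'-t$, and $(s_w,t_w)=(s+wa,t+wb)$ for $w\in[0,1]$. Let
$$F=\int_0^1f(s_w,t_w)\,dw,\qquad M=\int_0^1\psi_{st}(s_w,t_w)\,dw,\qquad T=\int_0^1\psi_{tt}(s_w,t_w)\,dw .$$
Then $0\le F\le100$, $|M|\le1$, $T\le-\frac1{10}$. We claim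
$$x'-x=X(s',t')-X(s,t)=Fa+Mb,\qquad\psi_t(s',t')-\psi_t(s,t)=Ma+Tb. \tag{12}$$
The second identity holds because $\psi_t\in C^1$. For the first, if $a\ne0$, then $s_w\in Z$ for only countably many $w$. By (v), the Lipschitz function $w\mapsto X(s_w,t_w)$ has derivative $f(s_w,t_w)a+\psi_{st}(s_w,t_w)b$ for all other $w$; integrate. If $a=0$, then $X(s,t')-X(s,t)=\int_t^{t'}\psi_{st}(s,u)\,du=Mb$. Now
$$\langle B(z')-B(z),z'-z\rangle=a(Fa+Mb)-(Ma+Tb)b=Fa^2-Tb^2\ge Fa^2+\tfrac1{10}b^2,$$
while
$$|z'-z|^2=(Fa+Mb)^2+b^2\le2F^2a^2+3b^2\le200\,Fa^2+3b^2\le200\big(Fa^2+\tfrac1{10}b^2\big).$$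
The cross terms cancel because $\psi_{st}$ enters both identities in (12); this is the finite-difference form of (4).

## Where the Cantor part of $D\nabla\varphi$ sits

**Step 8: $D^cB\ne0$ on $O$.** *This is the one-variable example, slice by slice.* Suppose $D^cB=0$ on $O$. As also $D^jB=0$, $p\in W^{1,1}_{\rm loc}(O)$. By Fact 5, for a.e. $t\in(0,1)$ the continuous function $p(\cdot,t)$ is locally absolutely continuous on $(X(-1,t),X(1,t))$, hence maps null sets to null sets. Since $|L|>0$, some such $t$ lies in $L$. Let $e_t=X(K\cap(-1,1),t)\subset(X(-1,t),X(1,t))$. By Fact 6 and (iii), $|e_t|\le\int_Kf(s,t)\,ds=0$. But $p(e_t,t)=K\cap(-1,1)$ has measure at least $\frac32$, a contradiction.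

**Step 9: $|D^cB|(O\cap\{t\notin L\})=0$.** *Off $L$ we have no tangency, so we must exclude a Cantor part there; this is the purpose of $\gamma$.* Let $J$ be a compact interval in $(0,1)\setminus L$ and $g=\min_J\gamma>0$. Take $z,z'\in O$ with $t,t'\in J$. In (12) all $t_w\in J$, so $F\ge g$ by (9). Then $|x'-x|\ge F|a|-|M||b|\ge g|a|-|b|$, i.e.
$$|p(z')-p(z)|\le\frac{|x'-x|+|t'-t|}g .$$
The interiors of such $J$ cover $(0,1)\setminus L$, so $p$ is locally Lipschitz on the open set $O\cap\{t\notin L\}$. So is $q=-\psi_t(p,t)$, because $\psi_t\in C^1$. There $DB\ll\mathcal L^2$, and $D^cB=0$.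

**Step 10: tangency on $O\cap\{t\in L\}$.** *We identify $\eta$ by the chain rule and use (8).* Let $G'$ be a ball compactly contained in $O$. On $G'$ the map $(x,t)\mapsto(p,t)$ is continuous, of class $BV$, with values in a compact subset of $(-1,1)\times(0,1)$, where $-\psi_t$ is $C^1$. Since $D^ct=0$, Fact 4 (with a cut-off of $-\psi_t$) gives $D^cq=-\psi_{st}(p,t)\,D^cp$. Hence
$$D^cB=\begin{pmatrix}1\\-\psi_{st}(p,t)\end{pmatrix}\otimes D^cp .$$
So $\xi\parallel(1,-\psi_{st}(p,t))$, and by (10) $\eta$ is parallel to the same vector, $|D^cB|$-a.e. For $t\in L$, (8) gives $q=Q(p,t)>0$ and $\psi_{st}(p,t)=p/q$. So $\eta\parallel(1,-p/q)$ and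
$$B\cdot(1,-p/q)=p-q\,\frac pq=0 .$$
Together with Steps 8 and 9,
$$D^cB\ne0\ \text{ on }O,\qquad B\cdot\eta=0\quad|D^cB|\text{-a.e. on }O. \tag{13}$$
This already answers (3) negatively for $d=2$, with domain $O$, $\alpha=\varphi$ convex and $\lambda=\frac1{200}$.

## All dimensions $d\ge2$, all $\lambda$, all $\Omega$

**Step 11: adding variables and scaling the constant.** *We pass to dimension $d$ and to any $\lambda>0$.* If $\alpha-\frac\lambda2|x|^2$ is convex, so is $\alpha-\frac{\lambda'}2|x|^2$ for every $\lambda'<\lambda$; and (2) likewise passes to smaller constants. So it suffices to treat $\lambda>0$. By (13) there is an open ball $G$ compactly contained in $O$ with $|D^cB|(G)>0$. On the bounded convex open set $H_1=G\times(-1,1)^{d-2}$ put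
$$\alpha_1(x)=\frac\lambda{m_0}\varphi(x_1,x_2)+\frac\lambda2\sum_{i\ge3}x_i^2,\qquad B_1=\nabla\alpha_1=\Big(\frac\lambda{m_0}B,\lambda x_3,\dots,\lambda x_d\Big).$$
By (11), $\langle B_1(y)-B_1(z),y-z\rangle\ge\lambda|y-z|^2$ on $H_1$. The measure $DB_1$ is block diagonal, with blocks $\frac\lambda{m_0}DB\times\mathcal L^{d-2}$ and $\lambda I\,\mathcal L^d$. The field $B_1$ is continuous, $D^aB\times\mathcal L^{d-2}\ll\mathcal L^d$, and $D^cB\times\mathcal L^{d-2}$ is singular with respect to $\mathcal L^d$, being concentrated on the product of a null set with the cube. Therefore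
$$D^cB_1=\frac\lambda{m_0}\,\hat\eta\otimes\hat\eta\;|D^cB|\times\mathcal L^{d-2},\qquad\hat\eta=(\eta(x_1,x_2),0)\in\mathbf R^d .$$
This is nonzero on $H_1$, and $B_1\cdot\hat\eta=\frac\lambda{m_0}B\cdot\eta=0$ almost everywhere with respect to it. (For $d=2$ the extra factor and the second block are absent.)

**Step 12: moving into $\Omega$.** *We shrink the example so that it fits, keeping the constant $\lambda$.* Pick $x_0\in H_1$, $y_0\in\Omega$ and $r>0$ so small that $H:=y_0+r(H_1-x_0)\subset\Omega$. On the bounded convex open set $H$ let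
$$\alpha_2(y)=r^2\alpha_1\Big(x_0+\frac{y-y_0}r\Big),\qquad B_2=\nabla\alpha_2=r\,B_1\Big(x_0+\frac{\cdot-y_0}r\Big).$$
If $u,v\in H_1$ correspond to $y,z\in H$, then $y-z=r(u-v)$ and $\langle B_2(y)-B_2(z),y-z\rangle=r^2\langle B_1(u)-B_1(v),u-v\rangle\ge\lambda|y-z|^2$. The Cantor part is transported by the affine change of variables and stays nonzero. Its direction is the rescaled $\hat\eta$, and $B_2\cdot\hat\eta=0$ $|D^cB_2|$-a.e.

**Step 13: extension to $\mathbf R^d$.** *We extend $\alpha_2$ from $H$ without losing convexity of $\alpha-\frac\lambda2|x|^2$.* For $y,z\in H$ and $w\in(0,1]$, monotonicity at the points $z+w(y-z)$ and $z$, divided by $w$, gives $\langle B_2(z+w(y-z))-B_2(z),y-z\rangle\ge\lambda w|y-z|^2$. Integrating over $w\in(0,1)$,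
$$\alpha_2(y)\ge\alpha_2(z)+B_2(z)\cdot(y-z)+\tfrac\lambda2|y-z|^2\qquad\forall y,z\in H. \tag{14}$$
Define, for $y\in\mathbf R^d$,
$$\alpha(y)=\sup_{z\in H}\Big\{\alpha_2(z)+B_2(z)\cdot(y-z)+\tfrac\lambda2|y-z|^2\Big\}.$$
It is finite because $H$, $\alpha_2$ and $B_2$ are bounded (recall that $\overline G\subset O$ is compact). Since $\frac\lambda2|y-z|^2-\frac\lambda2|y|^2=\frac\lambda2|z|^2-\lambda\,y\cdot z$ is affine in $y$, $\alpha-\frac\lambda2|\cdot|^2$ is a supremum of affine functions, hence convex. For $y\in H$, (14) gives $\alpha(y)\le\alpha_2(y)$, and $z=y$ gives $\alpha(y)\ge\alpha_2(y)$. So $\alpha=\alpha_2$ on $H$.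

By Lemma 1, $\alpha\in W^{1,\infty}_{\rm loc}(\mathbf R^d)$, $\nabla\alpha\in BV_{\rm loc}$, (2) holds at all pairs of differentiability points, and $D^c\cdot\nabla\alpha=|D^c\nabla\alpha|$. On the open set $H\subset\Omega$ we have $\nabla\alpha=B_2$, which is continuous. So $\alpha\in C^1(H)$, the Cantor part of $D\nabla\alpha$ is nonzero on $H$, and by Step 12 $\nabla\alpha\cdot\eta=0$ at $|D^c\nabla\alpha|$-a.e. point of $H$. This proves (B). $\blacksquare$
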